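# Why a non-abelian $\sigma$-elementary group has exactly one minimal normal subgroup

All groups are finite. Groups act on the right, $x^g=g^{-1}xg$, and $[g,v]=g^{-1}g^v=g^{-1}v^{-1}gv$.

## 1. Covers, $\sigma$-elementary groups, minimal normal subgroups

**Definition (covering number).** For a non-cyclic group $G$, the covering number $\sigma(G)$ is the smallest number of proper subgroups of $G$ whose union is $G$. If $G$ is cyclic, $\sigma(G)=\infty$.

A non-cyclic group is the union of its cyclic subgroups, so $\sigma(G)$ is finite; a generator of a cyclic group lies in no proper subgroup, so a cyclic group has no cover. No group is a union of two proper subgroups $A,B$: if $x\notin A$ and $y\notin B$, then $x\in B$, $y\in A$, and $xy$ is in neither. So $\sigma(G)\ge 3$.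

*Examples.* In $C_p\times C_p$ the $p+1$ subgroups of order $p$ meet pairwise trivially and each proper subgroup lies in one of them, so $\sigma(C_p\times C_p)=p+1$. In $S_3$ each of the three transpositions lies in just one proper subgroup, and a fourth subgroup is needed for the $3$-cycles; $\sigma(S_3)=4$.

We use three remarks all the time.

**(1.1)** Each member of a cover may be enlarged to a maximal subgroup, so $G$ non-cyclic has a cover $F$ with $|F|=\sigma(G)$ consisting of maximal subgroups.

**(1.2)** If $X$ is a quotient of $G$, then $\sigma(G)\le\sigma(X)$: take preimages of the members of a cover of $X$ (nothing to prove if $X$ is cyclic).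

**(1.3)** If $G$ is a union of $t$ proper subgroups all containing a normal subgroup $R$, then $G/R$ is a union of $t$ proper subgroups, so $G/R$ is non-cyclic and $\sigma(G/R)\le t$.

**Definition ($\sigma$-elementary).** A non-cyclic group $G$ is $\sigma$-elementary if $\sigma(G)<\sigma(G/N)$ for every non-trivial normal subgroup $N$ of $G$.

*Examples.* $S_3$ and $C_p\times C_p$ are $\sigma$-elementary, because all their proper quotients are cyclic. $S_3\times C_2$ is not: it has the quotient $C_2\times C_2$, so its covering number is at most $3$, hence equal to $3$, hence equal to that of a proper quotient.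

**Definition (minimal normal subgroup, $\mathrm{mn}(G)$, socle).** A minimal normal subgroup of $G$ is a non-trivial normal subgroup $N$ containing no non-trivial normal subgroup of $G$ other than $N$. The number of them is $\mathrm{mn}(G)$; the socle is the subgroup they generate.

*Examples.* $\mathrm{mn}(S_3)=1$; $\mathrm{mn}(C_p\times C_p)=p+1$; $\mathrm{mn}(S_3\times S_3)=2$, the two minimal normal subgroups being the two copies of $A_3$ (an element with both components non-trivial has a commutator with some element of one factor that is non-trivial and lies in that factor).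

We recall the textbook facts. Two different minimal normal subgroups $R,R'$ satisfy $R\cap R'=1$, hence centralize each other. An abelian minimal normal subgroup is an elementary abelian $p$-group. A non-abelian one is a direct product $N=S_1\times\dots\times S_k$ of isomorphic non-abelian simple groups; then $N$ is perfect, $Z(N)=1$, $N$ is not solvable, and $|N|$ is not a prime power. 

**(1.4)** *Every normal subgroup $P$ of $S_1\times\dots\times S_k$ ($S_i$ non-abelian simple) is the product of some of the $S_i$.* If $x\in P$ has $i$-th component $x_i\ne1$, choose $s\in S_i$ not commuting with $x_i$; then $1\ne[x,s]=[x_i,s]\in P\cap S_i$, which is normal in $S_i$, so $S_i\le P$. Thus $P$ is the product of those $S_i$ on which it projects non-trivially.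

Consequently the $S_i$ are the minimal normal subgroups of $N$, so $G$ permutes them by conjugation; we write $S_i^g=S_{ig}$. The action on $\{1,\dots,k\}$ is transitive, because the product of the $S_i$ over one orbit is normal in $G$.

**Definition (primitive group).** $G$ is primitive if it has a maximal subgroup containing no non-trivial normal subgroup of $G$ (a core-free maximal subgroup). *Example.* $S_3$ is primitive, by a subgroup of order $2$; $C_p\times C_p$ is not, since its maximal subgroups are normal and non-trivial.

**Definition (chief factor).** A chief factor of $Y$ is a minimal normal subgroup $A/B$ of $Y/B$, where $B<A$ are normal in $Y$. *Example.* The chief factors of $S_4$ have orders $4,3,2$. By the Jordan–Hölder theorem for chief series, every chief factor of $Y$ is isomorphic to one in any prescribed chief series. In a solvable group all chief factors are elementary abelian.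

**Definition (full diagonal subgroup).** A full diagonal subgroup of $S_1\times\dots\times S_d$ ($S_i\cong S$) is a subgroup $\{(s,s^{\varphi_2},\dots,s^{\varphi_d}):s\in S_1\}$ with isomorphisms $\varphi_i:S_1\to S_i$. *Example.* $\{(s,s):s\in S\}\le S\times S$.

**(1.5)** *A subgroup $H$ of $S_1\times\dots\times S_k$ ($S_i\cong S$ non-abelian simple) that projects onto every factor is the direct product of full diagonal subgroups over the parts of a uniquely determined partition of $\{1,\dots,k\}$.* Let $K_i$ be the kernel of $H\to S_i$, and put $i,j$ in the same part if $K_i=K_j$. Let $L_1,\dots,L_t$ be the different kernels; $\bigcap L_j=1$. We claim that $H\to\prod_{j\le u} H/L_j$ is onto for each $u\le t$. For $u=1$ this is clear. For $u>1$ let $I=\bigcap_{j<u}L_j$; by induction $H/I\cong\prod_{j<u}H/L_j$. If $I\le L_u$, then $L_u/I$ is a maximal normal subgroup of this product, so by (1.4) it omits just one factor, which means $L_u=L_j$ for some $j<u$, a contradiction. So $I\not\le L_u$, and since $H/L_u$ is simple, $IL_u=H$; hence $H/(I\cap L_u)\cong H/I\times H/L_u$. So $H\cong\prod_{j\le t}H/L_j$, and for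 $i$ in the $j$-th part the $i$-th coordinate is an isomorphism $H/L_j\to S_i$. This is the assertion. For uniqueness: in any such decomposition, $i$ and $j$ are in the same part exactly when $K_i=K_j$.

**Definition (fixed-point-free automorphism).** An automorphism is fixed-point-free if it fixes only the identity. *Example.* Inversion on $C_3$. 

**(1.6)** (Rowley, J. Algebra 174 (1995) 724–727) *A finite group with a fixed-point-free automorphism is solvable.*

**Definition ($Z^1$, $H^1$).** Let $K$ act on an abelian group $V$, written multiplicatively. $Z^1(K,V)$ is the group of maps $\delta:K\to V$ with $\delta(xy)=\delta(x)^y\delta(y)$; $B^1(K,V)$ is the subgroup of the maps $x\mapsto[x,v]$, computed in $V\rtimes K$; $H^1=Z^1/B^1$. The complements of $V$ in $V\rtimes K$ are the sets $\{x\delta(x):x\in K\}$ with $\delta\in Z^1(K,V)$, one for each $\delta$, and $|B^1(K,V)|=|V:C_V(K)|$; the elements of $B^1$ correspond to the conjugates $K^v$, since $x^v=x[x,v]$. *Example.* $C_3$ has three complements in $S_3$, all conjugate, so $H^1(C_2,C_3)=0$ for the inversion action.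

## 2. One minimal normal subgroup: the conjecture and the theorems

A $\sigma$-elementary group is one whose cheapest covers do not come from a proper quotient. The groups $C_p\times C_p$ have many minimal normal subgroups. Can a non-abelian $\sigma$-elementary group have more than one? A conjecture of A. Lucchini and E. Detomi, stated in "Ideas In Finite Group Theory" (https://www.math.unipd.it/~mgaronzi/semdot.pdf), says no:

*Let $G$ be a non-abelian $\sigma$-elementary group. Then $\mathrm{mn}(G)=1$.*

We shall prove that the conjecture is true.

**Theorem 1.** If $G$ is a non-abelian $\sigma$-elementary group, then $\mathrm{mn}(G)=1$.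

**Theorem 2.**
1. A $\sigma$-elementary group $G$ is either $C_p\times C_p$ for a prime $p$ (and then $\mathrm{mn}(G)=p+1$), or a primitive group with exactly one minimal normal subgroup. Hence for every non-cyclic $G$, $\sigma(G)=\min\sigma(X)$, where $X$ runs over the quotients of $G$ that are isomorphic to some $C_p\times C_p$ or are non-cyclic primitive groups with a unique minimal normal subgroup.
2. Let $G$ be non-abelian $\sigma$-elementary with abelian socle $V$. Then $G=V\rtimes K$, $H^1(K,V)=0$, and $\sigma(G)=|V|+c$, where $c$ is the least number of proper subgroups of $K$ whose union contains $\{x\in K:C_V(x)\ne1\}$.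
3. Let $G$ be non-abelian $\sigma$-elementary with non-abelian socle $N=S_1\times\dots\times S_k$. Then $O=N_G(S_1)/S_1C_G(S_1)$ is cyclic and $\alpha\le\sigma(G)\le\alpha+\kappa$, with the integers $\alpha,\kappa$ defined in Step 2 of Section 10.

Theorem 1 does not depend on Theorem 2. Besides (1.6), we use the classification of finite simple groups and, from Gorenstein–Lyons–Solomon, *The Classification of the Finite Simple Groups, No. 3*, the structure of $\mathrm{Out}(S)$ (Theorem 2.5.12) and standard facts on root subgroups and Sylow subgroups in the defining characteristic (§§2.4, 3.3). They enter only in Lemma 7.1.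

## 3. Abelian groups, $S_3\times S_3$, $A_5$ and $A_5\times A_5$

**(3.1)** *Let $G$ be abelian and non-cyclic and let $p$ be the least prime for which the Sylow subgroup of $G$ is non-cyclic. Then $\sigma(G)=p+1$, and $G$ is $\sigma$-elementary if and only if $G\cong C_p\times C_p$.*

There is $K\le G$ with $G/K\cong C_p\times C_p$, so $\sigma(G)\le p+1$ by (1.2). Write $G=\prod_\ell G_\ell$ with Sylow subgroups $G_\ell$, and take a cover by $\sigma(G)$ maximal subgroups. A maximal subgroup of index $\ell$ is $U\times\prod_{\ell'\ne\ell}G_{\ell'}$ with $U$ maximal in $G_\ell$. If for every $\ell$ the subgroups $U$ from the members of index $\ell$ missed some $x_\ell\in G_\ell$, the element $\prod x_\ell$ would be uncovered. So for some $\ell$ they cover $G_\ell$. Then $G_\ell$ is non-cyclic, $\ell\ge p$, and the images in $G_\ell/\Phi(G_\ell)\cong C_\ell^e$, $e\ge2$, are hyperplanes that cover. But $\ell$ hyperplanes cover at most $\ell(\ell^{e-1}-1)+1<\ell^e$ elements, so there are at least $\ell+1\ge p+1$ members. Hence $\sigma(G)=p+1=\sigma(G/K)$. If $G$ is $\sigma$-elementary, then $K=1$. Conversely $C_p\times C_p$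 is $\sigma$-elementary.

**$S_3\times S_3$.** It has two minimal normal subgroups, but the quotient $C_2\times C_2$ gives $\sigma=3$, so it is not $\sigma$-elementary.

**$A_5$.** The maximal subgroups of $S=A_5$ are $5$ copies of $A_4$, $6$ of $D_{10}$ and $10$ of $S_3$. An element of order $5$ lies only in a $D_{10}$, and each $D_{10}$ contains one of the six Sylow $5$-subgroups: all six $D_{10}$ are needed. They also cover the involutions: there are $15$ involutions, all conjugate, and some lie in a $D_{10}$. For elements of order $3$: the Sylow $3$-subgroup on $\{x,y,z\}$ lies in the $A_4$ fixing either of the other two points, and in one $S_3$. So we must cover the ten edges of the complete graph on $5$ points by points ($A_4$) or single edges ($S_3$). With $t$ points, $\binom{5-t}{2}$ edges are left, and $t+\binom{5-t}2\ge4$, with equality for $t=4$. Hence $\sigma(A_5)=6+4=10$.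

**$A_5\times A_5$.** Here $\mathrm{mn}=2$ and $\sigma\le\sigma(A_5)=10$. By (1.5) the maximal subgroups of $S\times S$ are $A\times S$, $S\times A$ ($A$ maximal in $S$) and the full diagonals. A diagonal contains no $(x,y)$ with $x$ of order $5$ and $y$ of order $3$. In a cover by maximal subgroups, if some $x$ of order $5$ is in no member $A\times S$, then the members $S\times A$ must cover all $(x,y)$ with $y$ of order $3$. So there are $6$ members $D_{10}\times S$, or at least $4$ members $S\times A$ with $A\in\{A_4,S_3\}$ up to isomorphism. Symmetrically there are $6$ members $S\times D_{10}$, or at least $4$ members $A\times S$ with $A$ of type $A_4$ or $S_3$. The totals are at least $12$, $10$, $10$, or, in the last combination, $8$. In that last case no one of the $8$ contains an element $(x,y)$ with both orders $5$. There are $24^2=576$ such elements; a member contains at most $4\cdot24=96$ of them, so at least $6$ more members are needed. Hence $\sigma(A_5\times A_5)=10=\sigma(A_5)$, and the group is not $\sigma$-elementary.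

The last computation compares the members of the cover that avoid one factor with a cover that comes from the other. We now set up such a comparison in general.

## 4. Maximal subgroups that avoid a minimal normal subgroup

Throughout, $F$ is a cover of $G$ by $\sigma(G)$ maximal subgroups. For $R\trianglelefteq G$ put
$$F_R=\{M\in F:R\not\le M\}.$$
For $M\in F_R$ we have $MR=G$. In (4.1) and (4.2), $R$ is a minimal normal subgroup with $\sigma(G)<\sigma(G/R)$.

**(4.1)** *There is $g\in G$ with $g\notin\bigcup(F\setminus F_R)$; for it $gR\subseteq\bigcup F_R$. In particular $F_R\ne\emptyset$.* Otherwise $F\setminus F_R$ covers $G$ by proper subgroups containing $R$, and (1.3) gives $\sigma(G/R)\le\sigma(G)$. Members of $F\setminus F_R$ contain $R$; since they miss $g$, they miss all of $gR$.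

**(4.2)** *Every maximal subgroup $M$ of $G$ with $MR=G$ and $M\cap R=1$ lies in $F$.* If not, each $L\cap M$ with $L\in F$ is proper in $M$, because distinct maximal subgroups do not contain each other. These intersections cover $M\cong G/R$. So $G/R$ is non-cyclic and $\sigma(G/R)\le\sigma(G)$, a contradiction.

From here to the end of Section 5, $G$ is non-abelian and $\sigma$-elementary, so (4.1) and (4.2) apply to every minimal normal subgroup. The next statement removes central minimal normal subgroups.

**(4.3)** *No minimal normal subgroup $V$ of $G$ is central.* Suppose $V$ is central; then $|V|=p$ is prime. A member $M$ of $F_V$ satisfies $MV=G$ and $M\cap V=1$; it is normalized by $M$ and by $V$, so it is normal, of index $p$. By (4.1) some coset $gV$ is covered by $F_V$, and each member of $F_V$, being a complement of $V$, contains just one element of $gV$. So $|F_V|\ge p\ge2$. Two distinct members $M_1,M_2$ give $G/(M_1\cap M_2)\cong C_p\times C_p$. Since $G$ is non-abelian, $M_1\cap M_2\ne1$, so $\sigma(G)<\sigma(C_p\times C_p)=p+1$. But the non-trivial elements of $V$ are in no member of $F_V$, so $|F|\ge|F_V|+1\ge p+1$,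 a contradiction.

The next statement gives, for abelian $V$, both a forced part of the cover and an explicit cover not much larger.

**(4.4)** *Let $V$ be an abelian minimal normal subgroup. Each $M\in F_V$ is a complement of $V$ with exactly $|V|$ conjugates $M^v$ $(v\in V)$, all in $F_V$. Moreover*
$$G=\bigcup_{v\in V}M^v\ \cup\bigcup_{1\ne v\in V}C_G(v),$$
*a union of at most $2|V|-1$ proper subgroups.* 

The intersection $M\cap V$ is normalized by $M$ and by the abelian group $V$, hence by $MV=G$; it is not $V$, so it is trivial. If $M\trianglelefteq G$, then $[M,V]\le M\cap V=1$ and $V$ is central in $MV=G$, against (4.3). So $N_G(M)=M$, and there are $|G:M|=|V|$ conjugates; since $G=MV$, they are the $M^v$, one for each $v$. They are maximal complements of $V$, so they lie in $F$ by (4.2), and in $F_V$.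

Let $g\in G$. If $C_V(g)=1$, then $v\mapsto[g,v]=(v^{-1})^gv$ is an endomorphism of the abelian group $V$ with kernel $C_V(g)=1$, so it is bijective, and $gV=\{g[g,v]\}=\{g^v:v\in V\}$. As $gV$ meets $M$, some $g^v\in M$, so $g\in M^{v^{-1}}$. If $C_V(g)\ne1$, then $g\in C_G(v)$ for some $1\ne v\in V$. Finally $C_G(v)\ne G$ for $1\neq v\in V$: $Z(G)\cap V$ is normal in $G$ and is not $V$ by (4.3), so it is trivial.

**(4.5)** *$G$ has at most one abelian minimal normal subgroup.* Let $V\ne V'$ be two of them, with $|V|\le|V'|$; they centralize each other.

*If $F_V\cap F_{V'}=\emptyset$*, take $M\in F_V$. It contains $V'$, and so do its conjugates; also $C_G(v)\ge V'$. All subgroups in (4.4) contain $V'$, so $\sigma(G)<\sigma(G/V')\le2|V|-1$. But $|F|\ge|F_V|+|F_{V'}|\ge|V|+|V'|\ge2|V|$, a contradiction.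

*If $M\in F_V\cap F_{V'}$*, then $|V|=|G:M|=|V'|$. Put $W=M\cap VV'$. It is normalized by $M$ and by the abelian group $VV'$, so $W\trianglelefteq G$. Since $M(VV')=G$, $|VV':W|=|G:M|=|V|$, so $|W|=|V|$; and $W\cap V\le M\cap V=1$. Hence $VV'=WV$, and as groups with $G$-action $W\cong VV'/V\cong V'$, so $W$ is a minimal normal subgroup of $G$. All $M^v$ contain $W$, and $C_G(v)\ge VV'\ge W$ for $v\in V$. So $\sigma(G)<\sigma(G/W)\le2|V|-1$ by (4.4). By (4.1) and (4.4) for $W$, $|F_W|\ge|W|=|V|$, while the $|V|$ conjugates of $M$ are in $F$ and contain $W$, so they are in $F\setminus F_W$. Thus $|F|\ge2|V|$, a contradiction.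

## 5. Non-abelian minimal normal subgroups and the gap in the crude count

**(5.1)** *Let $N$ be a non-abelian minimal normal subgroup. Then $G=\bigcup_{1\ne n\in N}C_G(n)$, so $G$ is a union of at most $|N|-1$ proper subgroups containing $C_G(N)$.* By (1.6) the automorphism that $g\in G$ induces on $N$ is not fixed-point-free, so $g$ centralizes some $1\ne n\in N$. And $C_G(n)\ne G$ since $Z(N)=1$.

The next statement makes the parts of $F$ that belong to different minimal normal subgroups disjoint.

**(5.2)** *If $R\ne R'$ are minimal normal subgroups, at least one of them non-abelian, then $F_R\cap F_{R'}=\emptyset$.* Let $M$ be in the intersection. $M\cap R$ is normalized by $M$ and centralized by $R'$, and $MR'=G$; so $M\cap R\trianglelefteq G$ and $M\cap R=1$. Likewise $M\cap R'=1$. So $|R|=|G:M|=|R'|$, which is not a prime power, and both are non-abelian. If $M\trianglelefteq G$, then $G/M\cong R$ would have no non-trivial proper subgroup, as $M$ is maximal; impossible. So $M=N_G(M)$ has $|R|$ conjugates, all maximal complements of $R$, hence all in $F$ by (4.2): $\sigma(G)\ge|R|$. But $R'\le C_G(R)$, so (5.1)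 gives $\sigma(G)<\sigma(G/R')\le|R|-1$, a contradiction.

So suppose $R\ne R'$ are minimal normal and $N=R$ is non-abelian. Then $|F|\ge|F_N|+|F_{R'}|$, and every cover of $G$ by proper subgroups containing $C_G(N)\ge R'$ has more than $|F|$ members. The sensible first try is the argument of (4.5): bound $|F_N|$ from below by covering one coset $gN$, and use an explicit cover from above.

It stops at the size of the numbers. In the abelian case, covering $gV$ forces $|V|$ members and the explicit cover has at most $2|V|-1$, less than twice the forced part. In the non-abelian case a member $M\in F_N$ can contain $|M\cap N|$ elements of $gN$. For $N\cong A_5$ and $M\cap N\cong A_4$, covering the $60$ elements of $gN$ by sets of size $12$ only forces $5$ members, while the cover (5.1) has up to $59$ members. No contradiction follows from such numbers. We need an upper and a lower bound governed by *the same* minimum, up to an error that we control.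

## 6. Two integers that force uniqueness

For $N=S_1\times\dots\times S_k$ a non-abelian minimal normal subgroup, put $O=N_G(S_1)/S_1C_G(S_1)$. This is the group of outer automorphisms that $N_G(S_1)$ induces on $S_1$, so $O\le\mathrm{Out}(S_1)$.

**Proposition 6.1.** Let $N$ be a non-abelian minimal normal subgroup of $G$ with $\sigma(G)<\sigma(G/N)$, and $F$ a cover of $G$ by $\sigma(G)$ maximal subgroups. Then $O$ is cyclic, and there are integers $\alpha,\kappa\ge0$ with

* (P1) $|F_N|\ge\kappa$ and $|F_N|\ge\alpha$;
* (P2) $G$ is a union of at most $\alpha+\kappa$ proper subgroups, each containing $C_G(N)$.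

Here $\alpha$ is the common minimum and $\kappa$ the error. The proof is in Section 10. First we see that the proposition is enough.

**Proof of Theorem 1 from Proposition 6.1.** Let $G$ be non-abelian $\sigma$-elementary and suppose it has minimal normal subgroups $R\ne R'$. By (4.5) at least one, say $N=R$, is non-abelian; by (5.2) $F_R\cap F_{R'}=\emptyset$, so $|F|\ge|F_N|+|F_{R'}|$. Take $\alpha,\kappa$ for $N$. As $R'\le C_G(N)$, (P2) and (1.3) give $\sigma(G)<\sigma(G/R')\le\alpha+\kappa$. On the other side, $\sigma(G)\ge|F_N|+|F_{R'}|\ge\alpha+|F_{R'}|$. The $\alpha$ cancels: $|F_{R'}|<\kappa\le|F_N|$, so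
$$|F_{R'}|<|F_N|.\tag{1}$$

*If $R'$ is non-abelian*, apply the proposition to $R'$ and exchange the roles: $|F_N|<|F_{R'}|$, against (1).

*If $R'=V$ is abelian*, then $|F_V|\ge|V|$ by (4.1) and (4.4). Every $M\in F_V$ contains $N$ by (5.2), and $N$ centralizes $V$; so all subgroups $M^v$ and $C_G(v)$ in (4.4) contain $N$. Hence $\sigma(G)<\sigma(G/N)\le2|V|-1$, and $|F_N|\le\sigma(G)-|F_V|<2|V|-1-|V|<|V|\le|F_V|$, against (1).

So $\mathrm{mn}(G)=1$. $\blacksquare$

## 7. Chief factors in $\mathrm{Out}(S)$ and cheap covers of solvable groups

For a non-abelian simple group $S$ let $m$ be the least index of a proper subgroup, and $\mu=\min(m,\sqrt{|S|})$. Now $S$ acts faithfully on $m$ points and does not embed in the solvable group $S_4$, and $|S|\ge60$; so $\mu\ge5$. *Example.* For $A_5$, $m=5$ and $\sqrt{60}>7$, so $\mu=5$.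

The first lemma says that the outer automorphism group is small compared with $\mu$.

**Lemma 7.1.** $\mathrm{Out}(S)$ is solvable, and every chief factor of every subgroup $O\le\mathrm{Out}(S)$ has order $v$ with $v+1\le\mu$.

*Proof.* If $S$ is alternating, sporadic or the Tits group, then $\mathrm{Out}(S)$ is elementary abelian of order dividing $4$, so $v=2$ and $v+1\le\mu$. Otherwise $S$ is of Lie type with parameter $q=p_0^f$ (so $U_n(q)$ is defined over $\mathbb F_{q^2}$). $\mathrm{Out}(S)$ has a normal subgroup $D$ (diagonal automorphisms), cyclic or $C_2\times C_2$; and $\mathrm{Out}(S)/D$ has a cyclic normal subgroup of order $f$, $2f$ or $3f$ with quotient $1$, $C_2$ or $S_3$. So $\mathrm{Out}(S)$ is solvable. Intersect this series, refined by the subgroup $C_3$ of $S_3$, with $O$. A chief factor of $O$ inside a cyclic section has prime order; inside a section of $C_2\times C_2$ it has order $2$ or $4$. So $v$ is $4$ or a prime. If $v\le4$, then $v+1\le5\le\mu$. Let $v=p\ge5$ be prime; then $p\mid f$ or $p\mid|D|$. We have to show $m\ge p+1$ and $|S|\ge(p+1)^2$.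

*A tool.* An elementary abelian group $A$ of order $p_0^e$ has no faithful permutation representation of degree less than $p_0e$. If the orbits have sizes $p_0^{a_i}$, the point stabilizers (normal, as $A$ is abelian) have indices $p_0^{a_i}$ and intersect trivially over the orbits, so $\sum a_i\ge e$; and $p_0^a\ge p_0a$ for $a\ge1$, because $p_0^{a-1}\ge2^{a-1}\ge a$. Since $S$ acts faithfully on $m$ points, $m\ge p_0e$ whenever $S$ contains an elementary abelian subgroup of order $p_0^e$.

*Case $p\mid f$.* $S$ contains an elementary abelian subgroup of order $q=p_0^f$: a root subgroup if $S$ is untwisted; a long root subgroup, isomorphic to the additive group of $\mathbb F_q$, for ${}^2A_n,{}^2D_n,{}^3D_4,{}^2E_6$; the center of a Sylow $p_0$-subgroup for ${}^2B_2,{}^2G_2,{}^2F_4$. So $m\ge p_0f\ge2p\ge p+1$. Also $|S|\ge\max(60,2^p)\ge(p+1)^2$: for $p=5$ we have $60\ge36$, and $2^x\ge(x+1)^2$ for all integers $x\ge7$, from $128\ge64$ by induction, as $2(x+1)^2\ge(x+2)^2$.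

*Case $p\mid|D|$.* Then $S=L_n(q)$ or $U_n(q)$, with $p$ dividing $n$ and $q-1$, respectively $q+1$, because in all other cases $|D|\le4$. So $n\ge p$ and $q\ge p-1$. Put $h=\lfloor n/2\rfloor\ge(p-1)/2\ge2$. We exhibit an elementary abelian $p_0$-subgroup of order at least $q^{h^2}$. In $L_n(q)$: the unipotent radical of the stabilizer of an $h$-space, of order $q^{h(n-h)}\ge q^{h^2}$. In $U_n(q)$: take totally isotropic $h$-spaces with dual bases $e_i$, $f_i$, and the maps that fix all $e_i$ and the orthogonal complement of the $2h$-space, and send $f_i\mapsto f_i+\sum_ja_{ij}e_j$. They preserve the form exactly when $a_{ij}+\overline{a_{ji}}=0$. Composition adds the matrices, and there are $q^h\cdot q^{2\cdot h(h-1)/2}=q^{h^2}$ of them. In both cases the elements are unipotent, so they have determinant $1$ and meet the scalars trivially, and the subgroup embeds in $S$. Hence $m\ge p_0h^2f\ge(p-1)^2/2\ge p+1$, the last step because $(p-1)^2\ge4(p-1)\ge2p+2$; and $|S|\ge q^4\ge(p-1)^4\ge(p+1)^2$. $\square$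

The second lemma says that a non-cyclic solvable group has a cover whose weighted size is small. The weights are those that will appear in Section 8.

**Lemma 7.2.** Let $Y$ be solvable and non-cyclic, $r\ge1$. Then $Y$ is the union of a set $\mathcal Q$ of proper subgroups with
$$2^{r-1}-1+\sum_{Q\in\mathcal Q}|Y:Q|^{r-1}\le(v+1)^r,$$
where $v$ is the order of some chief factor of $Y$.

*Proof.* Let $\bar Y$ be a non-cyclic quotient of $Y$ of least order; its proper quotients are cyclic. Chief factors of $\bar Y$ are chief factors of $Y$, and preimages keep indices, so it suffices to cover $\bar Y$.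

*If $\bar Y$ is abelian*, it is $C_p\times C_p$; its $p+1$ subgroups of index $p$ give the sum $(p+1)p^{r-1}=v^r+v^{r-1}$ with $v=p$.

*If $\bar Y$ is not abelian*, let $V$ be a minimal normal subgroup. It is abelian. As $\bar Y/V$ is cyclic, $1\ne\bar Y'\le V$, so $V=\bar Y'$; thus $V$ is the unique minimal normal subgroup. Write $\bar Y=V\langle c\rangle$. $C_V(c)$ is central in $\bar Y$, hence normal, and it is not $V$, since $\bar Y$ is not abelian. So $C_V(c)=1$, and $C=\langle c\rangle$ meets $V$ trivially: $C$ is a complement of $V$. $C_C(V)$ is central and does not contain $V$, so it is trivial by uniqueness of $V$. For $1\ne x\in C$, $C_V(x)$ is normalized by $V$ and by $C$, and it is not $V$; so $C_V(x)=1$, and, as in (4.4), $xV$ consists of $V$-conjugates of $x$. Hence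
$$\bar Y=V\cup\bigcup_{u\in V}C^u.$$
Moreover no $1\ne x\in C$ fixes an element of $V\setminus\{1\}$, so $|C|$ divides $|V|-1$ and $|C|<v:=|V|$. The indices are $|\bar Y:C^u|=v$ and $|\bar Y:V|=|C|$, so the sum is at most $v\cdot v^{r-1}+|C|^{r-1}\le v^r+v^{r-1}$.

*In both cases* it remains to see $2^{r-1}-1+v^r+v^{r-1}\le(v+1)^r$. For $r=1$ there is equality. For $r\ge2$, $(v+1)^r\ge v^r+rv^{r-1}+1$ and $(r-1)v^{r-1}\ge2^{r-1}$. $\square$

*Example.* For $Y=S_3$ the proof gives the cover by $A_3$ and the three subgroups of order $2$, with $v=3$.

## 8. Subgroups of $G$ induced from a block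

Let $N=S_1\times\dots\times S_k$ be a non-abelian minimal normal subgroup of $G$, $S_i\cong S$. Consider a $G$-invariant partition of $\{1,\dots,k\}$ into blocks of size $b$; put $r=k/b$, with blocks $\Delta_1,\dots,\Delta_r$ and $\Delta=\Delta_1\ni1$. Write $\Delta_ig=\Delta_{ig}$. Put
$$T_i=\prod_{j\in\Delta_i}S_j,\quad T=T_1,\quad G_\Delta=N_G(T),\quad B=G_\Delta/C_G(T)\le\mathrm{Aut}(T),\quad H_\Delta=B/T=G_\Delta/TC_G(T).$$
Here $G_\Delta$ is the stabilizer of the block $\Delta$, and $T\cong\mathrm{Inn}\,T$ is regarded as a subgroup of $B$. For $b=1$, $H_\Delta=O$. If $g$ permutes the blocks in an $r$-cycle, then $g^r\in G_\Delta$; let $\pi(g)\in B$ and $h(g)\in H_\Delta$ be the images of $g^r$.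

*Example.* Let $G=S\wr C_2=(S\times S)\rtimes\langle\tau\rangle$, where $\tau$ swaps the components, and $b=1$, $r=2$. Then $B=S$, $H_\Delta=1$. For $g=(a_1,a_2)\tau$ we have $g^2=(a_1a_2,a_2a_1)$, so $\pi(g)=a_1a_2$. Let $J<S$ and suppose $\pi(g)=j\in J$. From $\tau^{(1,u)}=(u,u^{-1})\tau$ one gets that $(J\wr C_2)^{(1,u)}$ contains all $(j_1u,u^{-1}j_2)\tau$ with $j_1,j_2\in J$. With $u=a_1$ this includes $g=(a_1,a_1^{-1}j)\tau$. The subgroup depends only on the coset $Ja_1$. So all swapping $g$ with $\pi(g)\in J$ are covered by $|S:J|$ proper subgroups. Statement (8.2) is the general form of this.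

**(8.1)** *The elements of $G$ intransitive on the set of blocks are covered by at most $2^{r-1}-1$ proper subgroups containing $NC_G(N)$.* Such an element stabilizes a proper non-empty set $\mathcal A$ of blocks and its complement. For each of the $2^{r-1}-1$ unordered pairs of complementary proper non-empty sets take the setwise stabilizer of $\mathcal A$, which is also that of the complement. It is proper because $G$ is transitive on the blocks, and it contains $NC_G(N)$, which fixes all indices.

**(8.2)** *Let $Q<H_\Delta$ be proper. The set of $g$ that are $r$-cycles on the blocks with $h(g)\in Q$ is covered by at most $|H_\Delta:Q|^{r-1}$ proper subgroups of $G$ containing $NC_G(N)$. Likewise, for $J<B$ proper, the set of $g$ that are $r$-cycles on the blocks with $\pi(g)\in J$ is covered by at most $|B:J|^{r-1}$ proper subgroups containing $C_G(N)$.*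

*Proof.* Choose $x_1=1,x_2,\dots,x_r\in G$ with $\Delta_i=\Delta x_i$. For $g\in G$ put $g_i=x_igx_{ig}^{-1}$; it lies in $G_\Delta$, since $\Delta x_ig=\Delta_{ig}=\Delta x_{ig}$. Inserting $x_{ig}^{-1}x_{ig}$ we get $(gg')_i=g_ig'_{ig}$. Let bars denote images in $Y=H_\Delta$ (respectively $Y=B$), and let $Q<Y$ be proper (in the second case $Q=J$). For $u=(u_1,\dots,u_r)\in Y^r$ let
$$G_{Q,u}=\{g\in G:u_i\bar g_iu_{ig}^{-1}\in Q\text{ for all }i\}.$$
It is a subgroup: it contains $1$, and $u_i\bar g_i\bar g'_{ig}u_{igg'}^{-1}=(u_i\bar g_iu_{ig}^{-1})(u_{ig}\bar g'_{ig}u_{igg'}^{-1})$. Replacing $u_i$ by $q_iu_i$ with $q_i\in Q$ does not change it, so it depends only on the cosets $Qu_i$.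

It contains $NC_G(N)$ (respectively $C_G(N)$): such an element $z$ fixes all blocks, and $z_i=x_izx_i^{-1}$ lies in $NC_G(N)\le TC_G(T)$ (respectively in $C_G(N)\le C_G(T)$), so $\bar z_i=1$. It is proper: otherwise, taking $i=1$ and $g\in G_\Delta$ (so that $1g=1$ and $g_1=g$), we get $u_1\bar gu_1^{-1}\in Q$ for all $g\in G_\Delta$, that is, $Q=Y$.

Now let $g$ be an $r$-cycle on the blocks. Set $u_1=1$ and $u_{1g^{j+1}}=u_{1g^j}\bar g_{1g^j}$ for $0\le j\le r-2$. Then $u_i\bar g_iu_{ig}^{-1}=1$ for all $i$ except $i=1g^{r-1}$, where $ig=1$ and the value is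
$$\bar g_1\bar g_{1g}\cdots\bar g_{1g^{r-1}}=\overline{(g^r)_1}=\overline{g^r}.$$
So $g\in G_{Q,u}$ if $\overline{g^r}\in Q$. There are $|Y:Q|^{r-1}$ choices of the cosets $Qu_i$ with $u_1=1$. $\square$

**(8.3)** *If $H_\Delta$ is cyclic, then $O$ is cyclic and $|H_\Delta|=b|O|$.* $H_\Delta$ acts on $\Delta$, since $TC_G(T)$ acts trivially there, and the action is transitive. An abelian transitive group acts regularly, so the kernel of the action is the stabilizer of the index $1$, which is $N_G(S_1)/TC_G(T)$, of index $b$. Since $TC_G(T)\le S_1C_G(S_1)$, this kernel maps onto $O$. Let $y\in N_G(S_1)$ map to $1$, that is, let $y$ act on $S_1$ as an inner automorphism. For $i\in\Delta$ write $S_i=S_1^x$ with $x\in G_\Delta$. Then $y^x$ is inner on $S_i$, and $y^x\equiv y$ modulo $TC_G(T)$, because $H_\Delta$ is abelian; elements of $TC_G(T)$ are inner on $S_i$; so $y$ is inner on $S_i$. This holds for all $i\in\Delta$, so $y\in TC_G(T)$. Thus the kernel is isomorphic to $O$, and $|H_\Delta|=b|O|$.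

## 9. Cutting a coset into slices, and the diagonal obstruction

We look at $G=S\wr C_2$ with $S=A_5$, $N=S\times S$, to see where the lower bound for $|F_N|$ should come from and what can go wrong. Use $b=1$, $r=2$ as in the example of Section 8.

If a set of proper subgroups $J$ covers $S$, then by (8.2) the coset $\tau N$ is covered by $\sum_J|S:J|$ proper subgroups. Let $\alpha_1$ be the least value of this sum. We would like to prove $|F_N|\ge\alpha_1$. Cut $\tau N$ into $60$ *slices* $\{(a_1,a_2)\tau:a_2\in S\}$, one for each $a_1$; these are cosets of $T=S\times1$, since $(a_1,a_2)\tau(t,1)=(a_1,a_2t)\tau$. On each slice, $\pi=a_1a_2$ is a bijection onto $S$. If $F_N$ covers $\tau N$, then in each slice the members of $F_N$ give a cover of $S$. Suppose that we can assign to each member $M$ and each slice $s$ that it meets a proper subgroup $J(M,s)\supseteq\pi(M\cap s)$; then for each $s$ the weights $|S:J(M,s)|$ add up to at least $\alpha_1$. So if each $M$ spends in total at most $60$ over all slices, double counting gives $60\,\alpha_1\le60\,|F_N|$. For $M=J\wr C_2$ this works exactly: it meets $|J|$ slices,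 with weight $|S:J|$ each, total $|S|=60$.

It stops working at $M=\{(s,s):s\in S\}\langle\tau\rangle$. This is a maximal subgroup (the diagonal is maximal in $S\times S$ by (1.5)), it does not contain $N$, and nothing prevents it from being in $F_N$. It meets $\tau N$ in the elements $(s,s)\tau$, one in each of the $60$ slices. Every proper subgroup $J$ containing $\pi((s,s)\tau)=s^2$ has index at least $5$, so $M$ spends at least $300>60$.

The way past this is to change the block. With $b=2$ we have $T=N$, $r=1$, $B=G$, $H_\Delta=C_2$: there is one slice, the whole coset, and the diagonal subgroup is its own $J$. In general we take the partition with the **largest** blocks for which $H_\Delta$ is cyclic. Cyclicity is needed so that the elements $g$ with $h(g)$ not generating $H_\Delta$ can be covered cheaply by subgroups containing $N$. Maximality deals with the diagonal members that remain: if they spend too much, they produce a larger invariant partition, whose $H$ is then non-cyclic, and a non-cyclic $H$ yields, through (8.2), a cover of $G$ by few subgroups containing $N$, which is impossible.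

## 10. Proof of Proposition 6.1

The notation is that of the proposition and of Section 8.

**Step 0: $|F_N|\ge\mu^k$.** This step gives a first lower bound, against which all error terms are measured. Let $M\in F_N$; then $MN=G$, and $N$ fixes all indices, so $M$ is transitive on $\{1,\dots,k\}$. Let $X_i$ be the projection of $M\cap N$ to $S_i$; $M$ normalizes $M\cap N$, so it permutes the $X_i$ transitively. If $X_1\ne S_1$, all $X_i$ are proper and $|N:M\cap N|\ge\prod|S_i:X_i|\ge m^k$. Otherwise, by (1.5), $M\cap N$ is a product of full diagonals over a unique partition. By uniqueness it is $M$-invariant, hence $G$-invariant, with parts of a common size $d$, and $d\ge2$ because $N\not\le M$. So $|N:M\cap N|=|S|^{k-k/d}\ge|S|^{k/2}$. In all cases $|N:M\cap N|\ge\mu^k$. By (4.1) some $gN$ is covered by $F_N$, and $|M\cap gN|\le|M\cap N|$; so $|F_N|\ge\mu^k$. Consequently: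

**(10.1)** *$G$ is not a union of at most $|F_N|$ (in particular, of at most $\mu^k$) proper subgroups containing $N$;* otherwise $\sigma(G/N)\le|F_N|\le\sigma(G)$.

**Step 1: $O$ is cyclic.** This makes the choice in Step 2 possible. $O\le\mathrm{Out}(S)$ is solvable by Lemma 7.1. Suppose it is non-cyclic. Use $b=1$, $r=k$, $H_\Delta=O$, and the cover $\mathcal Q$ of $Y=O$ from Lemma 7.2. By (8.1) the elements that are not $k$-cycles on the indices, and by (8.2) the $k$-cycles (each has $h(g)$ in some $Q\in\mathcal Q$), are covered by altogether at most $2^{k-1}-1+\sum_Q|O:Q|^{k-1}\le(v+1)^k\le\mu^k$ proper subgroups containing $N$, against (10.1).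

**Step 2: the definitions of $\alpha$ and $\kappa$; proof of (P2) and of $|F_N|\ge\kappa$.** Choose a $G$-invariant partition with $H_\Delta$ cyclic and block size $b$ maximal ($b=1$ qualifies by Step 1), and use the notation of Section 8 for it. By (8.3), $|H_\Delta|=b|O|$. Let
$$E=\{g\in G:g\text{ is an }r\text{-cycle on the blocks and }\langle h(g)\rangle=H_\Delta\},\qquad\kappa=2^{r-1}-1+\sum_{p\mid b|O|,\ p\text{ prime}}p^{r-1}.$$

*Elements of $E$ are transitive on $\{1,\dots,k\}$*, because $g$ permutes the blocks cyclically and $g^r$ induces on $\Delta$ a generator of a transitive cyclic group.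

*$G\setminus E$ is covered by at most $\kappa$ proper subgroups containing $NC_G(N)$.* An element outside $E$ is intransitive on the blocks, and (8.1) applies; or it is an $r$-cycle with $h(g)$ in one of the subgroups of prime index of the cyclic group $H_\Delta$. There is one such subgroup for each prime $p\mid b|O|$, and (8.2) gives $p^{r-1}$ subgroups for it.

*$\kappa\le|F_N|$.* A prime dividing $|O|$ is the order of a chief factor of the cyclic group $O$, so it is at most $\lfloor\mu\rfloor-1$ by Lemma 7.1. Hence the primes dividing $b|O|$ lie in $\{2,\dots,y\}$ with $y=\max(b,\lfloor\mu\rfloor-1)\ge4$. There are at most $y-1$ of them, and $2^{r-1}-1\le y^{r-1}$. So $\kappa\le y^{r-1}+(y-1)y^{r-1}=y^r\le\mu^{br}=\mu^k\le|F_N|$, where $y\le\mu^b$ since $b\le2^b$.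

*Definition of $\alpha$.* Let $\beta T$ be a coset generating the cyclic group $B/T$. Consider sets $\mathcal J$ of subgroups $J\le B$ with $T\not\le J$ and $JT=B$, whose union contains $\beta T$. Let $\alpha$ be the minimum of $\sum_{J\in\mathcal J}|T:J\cap T|^{r-1}$. Such sets exist, for instance all $\langle\beta'\rangle$ with $\beta'\in\beta T$ (a cyclic group does not contain $T$).

*Each such $\mathcal J$ covers every coset $\gamma T$ generating $B/T$, so $\alpha$ does not depend on the generating coset.* There is $l_0$ coprime to $|B/T|$ with $(\gamma T)^{l_0}=\beta T$. By the Chinese remainder theorem there is $l\equiv l_0$ modulo $|B/T|$ with $l\equiv1$ modulo each prime that divides $|B|$ but not $|B/T|$; then $l$ is coprime to $|B|$. If $x\in\gamma T$, then $x^l\in\beta T$ lies in some $J\in\mathcal J$; as $l$ is coprime to the order of $x$, $x$ is a power of $x^l$, so $x\in J$.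

*(P2).* Let $\mathcal J$ attain $\alpha$. If $g\in E$, then $\pi(g)$ lies in a coset generating $B/T$, so $\pi(g)\in J$ for some $J\in\mathcal J$. Each $J$ is proper, and $|B:J|=|JT:J|=|T:J\cap T|$. By (8.2), $E$ is covered by at most $\alpha$ proper subgroups containing $C_G(N)$. Together with the cover of $G\setminus E$ this is (P2). Note that $\alpha,\kappa$ do not depend on $F$. It remains to show $|F_N|\ge\alpha$.

*Examples.* For $G=A_5$: $k=b=r=1$, $B=T=A_5$, $\kappa=0$, and $\alpha$ is the least number of proper subgroups covering $A_5$, so $\alpha=10=\sigma(G)$. For $G=A_5\wr C_2$: $b=2$, $r=1$, $B=G$, $\kappa=2^0-1+2^0=1$.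

**Step 3: some $g\in E$ has $gN\subseteq\bigcup F_N$.** This produces the coset to be sliced; (4.1) gives a coset, but we need it inside the part of $G$ where $\pi$ is under control. If there is no such $g$, then for each $g\in E$ some $gn$ with $n\in N$ lies in a member of $F\setminus F_N$; this member contains $N$ and hence $g$. So $E$ is covered by $F\setminus F_N$, and $G$ is covered by at most $|F|-|F_N|+\kappa\le|F|$ proper subgroups containing $N$. This contradicts $\sigma(G/N)>\sigma(G)$. Fix such a $g$.

**Step 4: slices, and three types of members of $F_N$.** The aim is to see how a member of $F_N$ meets the slices. Write $N=T\times T^*$ with $T^*=\prod_{i\ge2}T_i$. The coset $gN$ is the disjoint union of $|T|^{r-1}$ slices $yT$, $y\in gN$.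

*$\pi$ maps each slice bijectively onto $\pi(g)T$.* If $y\in gN$, then $y$ acts on the indices as $g$ does, and $y^r\in g^rN$. The image of $N$ in $B$ is $T$, because $T^*\le C_G(T)$. So $\pi(y)\in\pi(g)T$, $h(y)=h(g)$, and $y\in E$. For $t\in T$,
$$(yt)^r=y^r\,t^{y^{r-1}}\cdots t^y\,t,$$
and for $1\le j\le r-1$ the element $t^{y^j}$ lies in some $T_i$ with $i\ne1$, so it centralizes $T$. Hence $\pi(yt)=\pi(y)t$.

The coset $\pi(g)T$ generates $B/T$. Each of its elements generates a group transitive on $\Delta$, and any subgroup $J\le B$ meeting $\pi(g)T$ satisfies $JT=B$.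

*How $M\in F_N$ meets the slices.* As $MN=G$, $M$ meets $gN$; if $y\in M\cap gN$, then $M\cap gN=y(M\cap N)$. Two elements $yz,yz'$ with $z,z'\in M\cap N$ are in the same slice exactly when $z^{-1}z'\in T$. So the number of slices met by $M$ is $|M\cap N:M\cap T|=|\mathrm{pr}_{T^*}(M\cap N)|$, and $M\cap yT=y(M\cap T)$. Let $P=\mathrm{pr}_T(M\cap N)$. For each $y\in M\cap gN$, $y^r$ normalizes $M\cap N$, $T$ and $T^*$, so $\pi(y)$ normalizes $P$; and $y$ permutes the blocks cyclically, so the projections of $M\cap N$ to all $T_i$ have order $|P|$. Hence $M$ meets at most $|P|^{r-1}$ slices.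

**Type I: $1\ne P\ne T$.** Put $J_M=N_B(P)$. It contains $\pi(M\cap yT)=\pi(y)(M\cap T)$ for all $y\in M\cap gN$, since $M\cap T\le P$. If $T\le J_M$, then $P\trianglelefteq T$ is by (1.4) a product of some of the $S_j$, $j\in\Delta$, invariant under $\pi(y)$, which is transitive on $\Delta$; so $P\in\{1,T\}$, a contradiction. So $T\not\le J_M$. As $P\le J_M\cap T$, $M$ meets at most $|J_M\cap T|^{r-1}$ slices.

**Type II: $P=1$.** Then all block projections of $M\cap N$ are trivial, $M\cap N=1$, and $M$ meets one slice, in one element $y$. The cyclic group $\langle\pi(y)\rangle$ does not contain $T$.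

**Type III: $P=T$.** Then $M\cap N$ projects onto every $T_i$, hence onto every $S_j$. As in Step 0, it is a product of full diagonals over a $G$-invariant partition with parts of size $d\ge2$. Because $P=T$, every part meets $\Delta$ in at most one index (two coordinates in one part determine each other). Let $y\in M\cap gN$; it is a $k$-cycle on the indices, so we may identify $\{1,\dots,k\}$ with $\mathbb Z/k$ such that $y$ acts as $+1$. A partition invariant under $+1$ is the partition into cosets of a subgroup. The part containing an index of $\Delta$ meets $\Delta$ only there, so the subgroups of orders $b$ and $d$ meet trivially. Hence $\gcd(b,d)=1$, $bd\mid k$, and the join of the two partitions is $G$-invariant with blocks of size $bd$. $M$ meets at most $|M\cap N|=|S|^{k/d}$ slices. Each part has an index outside $\Delta$, so an element of $M\cap T$ is trivial on each part: $M\cap T=1$, and $M$ meets each slice in at most one element.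

*The number $c$.* For $\beta\in\pi(g)T$ let
$$c(\beta)=\max\{|J\cap T|:\beta\in J\le B,\ T\not\le J\},\qquad c=\min_{\beta\in\pi(g)T}c(\beta);$$
$J=\langle\beta\rangle$ shows that the set is non-empty. *We have $c\ge2$.* If $\beta=1$, then $\pi(g)T=T$ and $B=T$; take $J\le T$ of prime order. If $\beta\ne1$, put $C=C_T(\beta)$, which is non-trivial by (1.6), and $J=\langle\beta\rangle C$, a group with $J/C$ cyclic. If $T\le J$, then $TC/C$ is cyclic and perfect, so $T\le C$, and $\beta$ centralizes $T$; as $B\le\mathrm{Aut}(T)$, $\beta=1$, a contradiction. So $T\not\le J$ and $|J\cap T|\ge|C|\ge2$.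

**Step 5: every Type III member of $F_N$, with part size $d$, satisfies $|S|^{k/d}\le c^{r-1}$.** This is what makes Type III members harmless in the double count, and here the maximality of $b$ is used. Suppose it fails for some member, and let $d$ be the *smallest* part size among all Type III members. Then also $c^{r-1}<|S|^{k/d}$. Put $w=k/(bd)$, so $r=dw$ and $k/d=bw$.

*(a)* As $r-1=dw-1\ge(d-1)w$, we get $2^{(d-1)w}\le2^{r-1}\le c^{r-1}<|S|^{bw}$, so $2^{d-1}<|S|^b$.

*(b)* *$|F_N|\ge|S|^{bw(d-2)}$.* Let $\beta_0\in\pi(g)T$ with $c(\beta_0)=c$. In each slice, the element $y$ with $\pi(y)=\beta_0$ lies in some member of $F_N$. A Type I member containing such an element has $\beta_0\in J_M$ and $T\not\le J_M$, so $|J_M\cap T|\le c$, and it meets at most $c^{r-1}<|S|^{k/d}$ slices. A Type II member meets one slice. A Type III member meets at most $|S|^{k/d}$ slices, by minimality of $d$. There are $|T|^{r-1}=|S|^{b(r-1)}$ slices, so $|S|^{b(dw-1)}\le|F_N||S|^{bw}$, and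
$$|F_N|\ge|S|^{b(dw-1)-bw}\ge|S|^{bw(d-2)},$$
since $b\le bw$.

*(c)* *A non-cyclic group.* Let $\Delta^*\supseteq\Delta$ be the block of size $bd$ of the join of the block partition with the partition belonging to a Type III member of part size $d$. Put $H^*=H_{\Delta^*}$, and let $K^*\le\mathrm{Sym}(d)$ be the transitive group that $G_{\Delta^*}$, equivalently $H^*$, induces on the $d$ blocks $\Delta_i\subseteq\Delta^*$. By maximality of $b$, $H^*$ is non-cyclic. The kernel $L$ of $H^*\to K^*$ embeds into $\prod_{\Delta_i\subseteq\Delta^*}H_{\Delta_i}$, because an element that is inner on each of these $T_i$ is inner on their product. This is a product of $d$ cyclic groups of order $b|O|$. So $L$ is abelian, and every section of $L$ is generated by at most $d$ elements.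

*Case $K^*$ cyclic.* Then $|K^*|=d$ and $H^*$ is solvable. By Jordan–Hölder, with a chief series through $L$, the order $v$ of a chief factor of $H^*$ is at most $p^d$ for a prime $p\mid b|O|$, or is a prime dividing $d$. If $p\mid|O|$: $p^d+1\le(p+1)^d\le\mu^d\le\mu^{bd}$ by Lemma 7.1. If $p\mid b$: $p^d+1\le(b+1)^d\le5^{bd}\le\mu^{bd}$. If $v\mid d$: $v+1\le d+1\le5^d\le\mu^{bd}$. So $v+1\le\mu^{bd}$ in all cases. By (8.1) and (8.2) for the partition into the $w$ blocks of size $bd$, and Lemma 7.2 with $Y=H^*$ and $w$ in place of $r$, $G$ is covered by at most $(v+1)^w\le\mu^{bdw}=\mu^k$ proper subgroups containing $N$, against (10.1).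

*Case $K^*$ non-cyclic.* Cover $K^*$ by its at most $|K^*|-1$ non-trivial cyclic subgroups, which are proper of index at most $|K^*|/2$, and take preimages in $H^*$. By (8.1) and (8.2), $G$ is covered by at most
$$2^{w-1}-1+(|K^*|-1)\left(\tfrac{|K^*|}2\right)^{w-1}\le|K^*|^{w-1}+(|K^*|-1)|K^*|^{w-1}=|K^*|^w\le(d!)^w$$
proper subgroups containing $N$. If $d\le9$: by the inequality of the means $d!\le((d+1)/2)^d\le5^d$, so $(d!)^w\le\mu^{bdw}=\mu^k\le|F_N|$. If $d\ge10$: by (a), $|S|^{b(d-2)}\ge2^{(d-1)(d-2)}\ge d^d\ge d!$, because $(d-1)(d-2)/d=d-3+2/d\ge\log_2d$ for $d\ge10$; so $(d!)^w\le|S|^{bw(d-2)}\le|F_N|$ by (b). Both contradict (10.1). This proves Step 5.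

**Step 6: $|F_N|\ge\alpha$.** This is the double count of Section 9. For each slice $s$ and each $M\in F_N$ meeting $s$ define $J(M,s)\le B$:

* Type I: $J(M,s)=J_M$.
* Type II: $J(M,s)=\langle\pi(y)\rangle$, where $M\cap s=\{y\}$.
* Type III: with $M\cap s=\{y\}$, a subgroup $J\ni\pi(y)$ with $T\not\le J$ and $|J\cap T|=c(\pi(y))\ge c$.

In all cases $\pi(M\cap s)\subseteq J(M,s)$, $T\not\le J(M,s)$, and $J(M,s)T=B$.

*Fix $s$.* $F_N$ covers $s$, and $\pi$ maps $s$ onto $\pi(g)T$; so the $J(M,s)$ cover $\pi(g)T$, a generating coset, and by definition of $\alpha$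
$$\sum_{M}|T:J(M,s)\cap T|^{r-1}\ge\alpha.$$

*Fix $M$.* We claim $\sum_s|T:J(M,s)\cap T|^{r-1}\le|T|^{r-1}$, the sum over the slices met by $M$. Type I: there are at most $|J_M\cap T|^{r-1}$ slices, each contributing $(|T|/|J_M\cap T|)^{r-1}$. Type II: one slice, contributing at most $|T|^{r-1}$. Type III: at most $|S|^{k/d}\le c^{r-1}$ slices by Step 5, each contributing at most $(|T|/c)^{r-1}$.

Summing over all $|T|^{r-1}$ slices, $|T|^{r-1}\alpha\le|F_N||T|^{r-1}$, so $|F_N|\ge\alpha$. This completes the proof of Proposition 6.1, and with Section 6 the proof of Theorem 1. $\square$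

## 11. Primitive quotients and formulas for $\sigma(G)$: proof of Theorem 2

**Part 1.** *Abelian groups* are treated in (3.1): a $\sigma$-elementary abelian group is $C_p\times C_p$, and it has $p+1$ minimal normal subgroups.

*Non-abelian groups.* Let $G$ be non-abelian $\sigma$-elementary. By Theorem 1 there is a unique minimal normal subgroup $N$, and $F_N\ne\emptyset$ by (4.1). A member of $F_N$ is a maximal subgroup not containing $N$. Every non-trivial normal subgroup contains $N$, so this member is core-free, and $G$ is primitive.

*The formula.* By (1.2), $\sigma(G)\le\sigma(X)$ for every quotient $X$. Choose $K\trianglelefteq G$ of maximal order with $\sigma(G/K)=\sigma(G)$. Then $G/K$ is non-cyclic; and for a normal subgroup $L>K$ we have $\sigma(G/L)\ge\sigma(G/K)$ by (1.2), with strict inequality by the choice of $K$. So $G/K$ is $\sigma$-elementary, and it is one of the listed quotients.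

**Part 2.** Let $V$ be the abelian socle of the non-abelian $\sigma$-elementary group $G$; by Theorem 1 it is the unique minimal normal subgroup.

*$G$ splits over $V$ and $H^1(K,V)=0$.* By (4.1) and (4.4), $V$ has a complement $K\in F_V$, and $\sigma(G)\le2|V|-1$. Since $V$ is abelian and not central, $C_V(K)=V\cap Z(G)=1$. So $V$ has $|Z^1(K,V)|=|V||H^1(K,V)|$ complements. Each complement $M$ is maximal: if $M\le L\leq G$, then $L=M(L\cap V)$, and $L\cap V$ is normalized by $L$ and $V$, hence normal in $G$, so it is $1$ or $V$. By (4.2) all complements lie in $F$, so $|V||H^1(K,V)|\le2|V|-1$ and $H^1(K,V)=0$. As members of $F_V$ are complements by (4.4), $F_V=\{K^v:v\in V\}$, a set of $|V|$ subgroups.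

*$\sigma(G)\ge|V|+c$.* Let $C_V(g)\ne1$. Replacing $g$ within $gV$ does not change $C_V(g)$, as $V$ is abelian; so assume $g\in K$. Then $gV\cap K^v=\{g^v\}$ and $g^v=g[g,v]$, so $\bigcup F_V$ meets $gV$ in the set $\{g[g,v]:v\in V\}$ of size $|V:C_V(g)|<|V|$. So some member of $F\setminus F_V$ meets $gV$ and, containing $V$, contains $gV$. Thus $F\setminus F_V$ consists of proper subgroups containing $V$ and covering $\{g:C_V(g)\ne1\}$. Intersect them with $K$: the intersections are proper in $K$ (a member that contains $K$ and $V$ is $G$) and cover $\{x\in K:C_V(x)\ne1\}$. So $|F\setminus F_V|\ge c$, and $\sigma(G)=|F_V|+|F\setminus F_V|\ge|V|+c$.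

*$\sigma(G)\le|V|+c$.* Let $\mathcal A$ be a set of $c$ proper subgroups of $K$ covering $\{x\in K:C_V(x)\ne1\}$. Such sets of some finite size exist, for instance the $C_K(v)$ with $1\ne v\in V$, which are proper as $C_V(K)=1$. If $C_V(g)=1$, then $g$ lies in some $K^v$ by the proof of (4.4). If $C_V(g)\ne1$, write $g\in xV$ with $x\in K$; then $C_V(x)=C_V(g)\ne1$, so $x\in A$ for some $A\in\mathcal A$, and $g\in AV$. So the subgroups $AV$ and $K^v$, all proper, cover $G$.

*Example.* For $S_3$: $V=A_3$, $K=C_2$; only $1\in K$ has non-trivial fixed points on $V$, so $c=1$ and $\sigma(S_3)=3+1$.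

**Part 3.** Let $N$ be the non-abelian socle, the unique minimal normal subgroup by Theorem 1. Proposition 6.1 applies. $O$ is cyclic; $\sigma(G)\ge|F_N|\ge\alpha$ by (P1); and $\sigma(G)\le\alpha+\kappa$ by (P2). $\blacksquare$

The hypothesis "non-abelian" in Theorem 1 is necessary, and by part 1 of Theorem 2 the groups $C_p\times C_p$ are the only $\sigma$-elementary groups with more than one minimal normal subgroup.
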